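# Syzygetic perfect ideals of height three whose quotient is not Gorenstein

## 1. Three theorems and the conjecture they concern

Let $k$ be any field and put
$$q_{11}=x^2-\varepsilon y,\quad q_{22}=y^2-\varepsilon z,\quad q_{33}=z^2-\varepsilon x,\quad q_{12}=xy,\quad q_{13}=xz,\quad q_{23}=yz. \tag{1}$$

**Theorem A.** Let $R=k[[x,y,z,\varepsilon]]/(\varepsilon^2)$ and $I=(q_{11},q_{22},q_{33},q_{12},q_{13},q_{23})R$. Then $R$ is Gorenstein local of dimension 3, and $I$ is a perfect ideal of height 3 with $R/I$ Artinian. Moreover $I$ is syzygetic, $I/I^2$ is Cohen–Macaulay, and $R/I$ has type 3, so it is not Gorenstein.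

**Theorem B.** Let $Q=k[[x,y,z,\varepsilon]]$ and $J=(q_{ij},\varepsilon^2)\subset Q$. For every $g\in\mathfrak m_QJ$, the ring $R_g=Q/(\varepsilon^2+g)$ and the ideal $I_g=JR_g=(q_{ij})R_g$ have all the properties in Theorem A. In particular:

* $R_g=k[[x,y,z,\varepsilon]]/(\varepsilon^2+xyz)$ is a normal domain, in any characteristic;
* if $\operatorname{char}k\neq 2,3$, then $\varepsilon^2+x^3+y^3+z^3-\varepsilon(xy+yz+zx)$ gives a normal domain with an isolated singularity.

Adjoining power series variables gives counterexamples to the conjecture below in every dimension $\ge 3$.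

**Theorem C.** Let $R$ be Gorenstein local and $I$ a perfect syzygetic ideal of height 3 with $I/I^2$ Cohen–Macaulay. If $R/I$ has type $\le 2$, or if $\mu(I)\le 4$, then $R/I$ is Gorenstein.

Here $\mu(I)$ is the minimal number of generators. The three theorems concern the following statement, recorded in "Cohen-Macaulayness of conormal modules".

**Conjecture (Vasconcelos, 1987).** Assume $R$ is a Gorenstein local ring and $I$ is a height 3 syzygetic perfect ideal. If the first conormal module $I/I^2$ is Cohen–Macaulay, then $R/I$ is Gorenstein.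

Theorem A says that the conjecture, for arbitrary Gorenstein local rings, is false, in every characteristic and already over a hypersurface of dimension 3. The ring in Theorem A is not reduced, and Theorem B removes that defect. Theorem C says that the counterexample, which has type 3, has the smallest possible type. If $R$ is required to be regular, these notes decide nothing beyond the cases covered by Theorem C.

## 2. Symmetric squares, perfect ideals and type

All rings are commutative and Noetherian. "Local ring" includes Noetherian, and CM means Cohen–Macaulay.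

**Symmetric square.** If $F\to I$ is a surjection from a free module with kernel $Z$, then $\operatorname{Sym}_2(I)=\operatorname{Sym}_2(F)/(Z\cdot F)$. So an element of $\operatorname{Sym}_2(I)$ is a quadratic form in the basis vectors of $F$, and the forms declared to be zero are those generated by (syzygy)·(basis vector). The construction commutes with base change: $\operatorname{Sym}_2(I)\otimes_RR'=\operatorname{Sym}_2(I\otimes_RR')$.

**Definition (syzygetic).** Let $\delta(I)=\ker(\operatorname{Sym}_2(I)\to I^2)$. The ideal $I$ is syzygetic if $\delta(I)=0$, that is, if $\operatorname{Sym}_2(I)\to R$ is injective.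

In words: every quadratic relation among the generators follows from the linear ones. A principal ideal generated by a nonzerodivisor is syzygetic, since then $\operatorname{Sym}_2(I)\cong R\cong I^2$. The ideal $(x^2,xy,y^2)$ of $k[[x,y]]$ is not syzygetic, because of the relation $x^2\cdot y^2=(xy)^2$. The next lemma justifies this, and we shall use it repeatedly.

**Lemma 1 (unit coefficient test).** Let $(R,\mathfrak m,\kappa)$ be local, $a_1,\dots,a_n$ minimal generators of $I$, and $f$ a quadratic form in $n$ variables over $R$ with at least one unit coefficient. If $f(a_1,\dots,a_n)=0$ in $R$, then $I$ is not syzygetic.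

*Proof.* We have $\operatorname{Sym}_2(I)\otimes\kappa=\operatorname{Sym}_2(I/\mathfrak mI)$, which is the space of quadratic forms in $n$ variables over $\kappa$. The class of $f$ there is nonzero, so $f$ defines a nonzero element of $\operatorname{Sym}_2(I)$, and that element maps to $0$ in $R$. $\square$

The module $\delta(I)$ also sits in an exact sequence with the first Koszul homology $H_1(I)$ of a generating set. This sequence is standard. Here is its proof.

**Lemma 2.** Let $I=(a_1,\dots,a_n)$ and $A=R/I$. There is an exact sequence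
$$0\to\delta(I)\to H_1(I)\to A^n\to I/I^2\to 0. \tag{2}$$

*Proof.* Let $F=R^n\to I$, $e_j\mapsto a_j$, have kernel $Z$, and let $B\subset Z$ be generated by the Koszul relations $a_ie_j-a_je_i$. Then $H_1(I)=Z/B$. Since $B\subset IF$, the inclusion $Z\subset F$ induces $Z/B\to F/IF=A^n$. Its cokernel is $F/(Z+IF)=I/I^2$, and its kernel is $(Z\cap IF)/B$. We identify this kernel with $\delta(I)$.

As $F$ is free, $IF=I\otimes F$. Consider the surjections $I\otimes F\to I\otimes I\to\operatorname{Sym}_2(I)$. The kernel of the first is $IZ$. The kernel of the second is generated by the elements $a_i\otimes a_j-a_j\otimes a_i$, which lift to $a_ie_j-a_je_i$. So the composite $IF\to \operatorname{Sym}_2(I)$ has kernel $IZ+B$. If $z=\sum z_je_j\in Z$, then $\sum z_ja_j=0$, hence $a_iz=\sum_jz_j(a_ie_j-a_je_i)\in B$. Thus $IZ\subset B$ and $IF/B\cong\operatorname{Sym}_2(I)$. The map to $I^2$ becomes $\sum b_je_j\mapsto\sum b_ja_j$, whose kernel is $(Z\cap IF)/B$. $\square$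

For instance, if $I$ is generated by a regular sequence, then $H_1(I)=0$, so $I$ is syzygetic.

**Definition (perfect).** The ideal $I$ is perfect if $\operatorname{grade}I=\operatorname{pd}_R(R/I)$.

If $R$ is CM local, then $\operatorname{grade}I=\operatorname{ht}I$. If moreover $I$ is perfect, then the Auslander–Buchsbaum formula makes $R/I$ a CM ring of dimension $\dim R-\operatorname{ht}I$.

**Definition (type).** Let $A$ be a CM local ring with residue field $\kappa$. Its type is $\dim_\kappa\operatorname{Ext}_A^{\dim A}(\kappa,A)$. For $A$ Artinian this is the dimension of the socle $\operatorname{soc}A=(0:_A\mathfrak m_A)$.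

The ring $A$ is Gorenstein if and only if its type is 1, and type does not change modulo an $A$-regular element. For example, $k[[x,y,z]]/(x,y,z)^2$ has socle spanned by $x,y,z$ and so has type 3.

If $R$ is Gorenstein, $I$ is perfect of height $h$, and $F$ is the minimal free resolution of $A=R/I$, then $F^*=\operatorname{Hom}_R(F,R)$ resolves $\omega_A=\operatorname{Ext}^h_R(A,R)$, the canonical module of $A$. Its number of generators, which is the rank of the last module $F_h$, is the type of $A$. For $A$ Artinian, $\omega_A$ is the injective hull of $\kappa$ over $A$. In that case it is a faithful module of the same length as $A$, and $A$ is Gorenstein if and only if $\omega_A\cong A$.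

A fact about projective dimension will be used several times ([Bruns–Herzog, Cohen–Macaulay Rings, Prop. 1.3.5]). If $t\in\mathfrak m$ is regular on $R$ and on the finitely generated module $N$, then $\operatorname{pd}_RN=\operatorname{pd}_{R/t}N/tN$. Indeed $\operatorname{Tor}_i^R(N,R/t)=0$ for $i>0$, so a minimal resolution $F$ of $N$ gives a minimal resolution $F/tF$ of $N/tN$.

Finally, when $\dim R=3$, the quotient $R/I$ is Artinian, so $I/I^2$ is a nonzero module of finite length and is automatically CM. In dimension 3 the conjecture therefore reads: if $R$ is Gorenstein of dimension 3 and $I$ is $\mathfrak m$-primary, syzygetic and of finite projective dimension, then $R/I$ is Gorenstein.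

## 3. Small ideals tested by hand

Stay in dimension 3, over $k[[x,y,z]]$, where every $\mathfrak m$-primary ideal is perfect.

Regular sequences such as $(x,y,z)$ or $(x^2,y^2,z^2)$ give syzygetic ideals with Gorenstein quotient.

The ideal $(x^2,xy,y^2,z)$ has quotient $k[[x,y]]/(x,y)^2$, of type 2. The relation $x^2\cdot y^2-(xy)^2=0$ has unit coefficients, so by Lemma 1 the ideal is not syzygetic.

The ideal $(x,y,z)^2$ has type 3. With generators $e_{ij}\mapsto x_ix_j$ (where $x_1,x_2,x_3=x,y,z$ and $e_{ij}=e_{ji}$), the six $2\times2$ minors of the symmetric matrix $E=(e_{ij})$,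
$$\begin{gathered}P_1=e_{11}e_{22}-e_{12}^2,\qquad P_2=e_{11}e_{33}-e_{13}^2,\qquad P_3=e_{22}e_{33}-e_{23}^2,\\ P_4=e_{12}e_{13}-e_{11}e_{23},\quad P_5=e_{12}e_{23}-e_{22}e_{13},\quad P_6=e_{13}e_{23}-e_{33}e_{12},\end{gathered}\tag{3}$$
all vanish at $e_{ij}=x_ix_j$, and their classes modulo the maximal ideal are linearly independent. So $\delta\neq0$. In fact, as we now show, these six elements span all of $\delta$. Work with polynomials: $S=k[x,y,z]$ and $\mathfrak n=(x,y,z)S$.

**Lemma 3.** Let
$$[x]=\begin{pmatrix}0&-z&y\\ z&0&-x\\ -y&x&0\end{pmatrix},\qquad \rho=[x]E.$$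
(a) The entries of $\rho$ generate the $S$-module of syzygies of the generators $x_ix_j$ of $\mathfrak n^2$.
(b) The kernel $\delta_0$ of $\operatorname{Sym}_2^S(\mathfrak n^2)\to S$ is the $k$-span of $P_1,\dots,P_6$.

*Proof of (a).* The nine entries of $\rho$ are, up to sign, the elements $x_ke_{ij}-x_ie_{kj}$ with $i\neq k$, and these are syzygies. Recall that the syzygies of monomials $m_1,\dots,m_s$ are generated by the pairwise ones,
$$\sigma_{ab}=\frac{\operatorname{lcm}(m_a,m_b)}{m_a}e_a-\frac{\operatorname{lcm}(m_a,m_b)}{m_b}e_b.$$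
For two distinct quadratic monomials $x_jx_i$ and $x_jx_k$ with a common variable, the lcm is $x_jx_ix_k$ and the pairwise syzygy is $x_ke_{ij}-x_ie_{kj}$. If $m_a=x_ix_j$ and $m_c=x_kx_l$ have no common variable, put $m_b=x_jx_k$, which divides $\operatorname{lcm}(m_a,m_c)=x_ix_jx_kx_l$. Then
$$\sigma_{ac}=\frac{\operatorname{lcm}(m_a,m_c)}{\operatorname{lcm}(m_a,m_b)}\sigma_{ab}+\frac{\operatorname{lcm}(m_a,m_c)}{\operatorname{lcm}(m_b,m_c)}\sigma_{bc},$$
and both $\sigma_{ab}$ and $\sigma_{bc}$ are of the first kind.

*Proof of (b).* The $k$-space $\operatorname{Sym}_2(\mathfrak n^2)$ is spanned by the elements $x^\alpha e_{ij}e_{kl}$, and each of them maps to a monomial of $S$. If a linear combination of them maps to $0$, then for each monomial $m$ the coefficients of the terms mapping to $m$ add up to $0$. So the kernel is spanned by differences of two such elements with the same image. Equal images have equal degree $|\alpha|+4$, so the two elements have the same $|\alpha|$.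

Suppose $|\alpha|\ge1$. Think of $x^\alpha e_{ij}e_{kl}$ as a word of $|\alpha|+4$ letters from $\{1,2,3\}$, with $|\alpha|$ positions in the coefficient and two in each $e$. Choose one coefficient position as a hub. The relation $x_ke_{ij}=x_ie_{kj}$ of $\mathfrak n^2$, with $e_{ij}=e_{ji}$, says that swapping the hub letter with the letter in any $e$-position does not change the element of $\operatorname{Sym}_2(\mathfrak n^2)$. Swapping the hub with another coefficient position changes nothing either. The transpositions of one fixed position with all the others generate the full symmetric group, and two words with the same image differ by a permutation of the positions. Hence the two elements are equal.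

Suppose $|\alpha|=0$. A quartic monomial $x_i^4$ comes only from $e_{ii}^2$, and $x_i^3x_j$ only from $e_{ii}e_{ij}$. The monomial $x_i^2x_j^2$ comes from $e_{ii}e_{jj}$ and $e_{ij}^2$, and $x_i^2x_jx_k$ from $e_{ii}e_{jk}$ and $e_{ij}e_{ik}$. The resulting differences are the $P_\nu$ up to sign. $\square$

So $\mathfrak n^2$ has type 3 and misses being syzygetic by exactly six explicit elements. We try to deform it so as to get rid of them.

## 4. Dividing by a regular element, and why a regular parameter cannot help

The first thing to try is a flat one-parameter deformation: add a variable $t$ and look for $I\subset k[[x,y,z,t]]$ with $t$ regular on the quotient and $I$ reducing to $(x,y,z)^2$ at $t=0$. The next lemma shows exactly why this fails. It is also the main tool for Theorem B.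

**Lemma 4.** Let $(R,\mathfrak m)$ be Noetherian local, $I$ an ideal, and $t\in\mathfrak m$ regular on $R$ and on $R/I$. Put $\bar R=R/t$, $\bar I=I\bar R$.
(a) If $\operatorname{Sym}_2(\bar I)\to\bar R$ is injective, then $\operatorname{Sym}_2(I)\to R$ is injective and $t$ is regular on $R/I^2$.
(b) If $\operatorname{Sym}_2(I)\to R$ is injective and $t$ is regular on $R/I^2$, then $\operatorname{Sym}_2(\bar I)\to\bar R$ is injective.

*Proof.* Since $t$ is regular on $R/I$, we have $I\cap tR=tI$, so $\bar I\cong I/tI$ and $\operatorname{Sym}_2(\bar I)=\operatorname{Sym}_2(I)/t\operatorname{Sym}_2(I)$. In the same way, since $t$ is regular on $R$, it is regular on $R/I^2$ if and only if $I^2\cap tR=tI^2$, that is, if and only if $I^2/tI^2\to\bar R$ is injective.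

(a) Let $\delta=\delta(I)$. As $t$ is regular on $I^2\subset R$, reducing $0\to\delta\to\operatorname{Sym}_2(I)\to I^2\to0$ modulo $t$ gives an exact sequence
$$0\to\delta/t\delta\to\operatorname{Sym}_2(\bar I)\to I^2/tI^2\to0.$$
The composite $\operatorname{Sym}_2(\bar I)\to I^2/tI^2\to\bar R$ is injective by hypothesis. So $\delta/t\delta=0$, and $\delta=0$ by Nakayama. Then the first map is an isomorphism, hence $I^2/tI^2\to\bar R$ is injective, i.e. $t$ is regular on $R/I^2$.

(b) Now $\operatorname{Sym}_2(I)\cong I^2$, so $\operatorname{Sym}_2(\bar I)\cong I^2/tI^2$, and this embeds in $\bar R$. $\square$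

Now let $R=k[[x,y,z,t]]$, with $t$ regular on $R/I$ and $I$ reducing to $(x,y,z)^2$ modulo $t$. Suppose $I$ were syzygetic with $I/I^2$ CM. The modules $I/I^2$ and $R/I$ have the same support, because $I_{\mathfrak p}\ne0$ for every $\mathfrak p\supseteq I$. So $I/I^2$ is CM of dimension 1, the parameter $t$ is regular on it, and from $0\to I/I^2\to R/I^2\to R/I\to0$ the element $t$ is regular on $R/I^2$. Lemma 4(b) then says that $(x,y,z)^2$ is syzygetic, which is false. The obstruction is the regularity of the parameter: the two hypotheses pass to the quotient by it.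

## 5. A nilpotent parameter and two layers of suspects

We therefore deform over $B=k[\varepsilon]/(\varepsilon^2)$, where the parameter is a zerodivisor on the ring and Lemma 4 does not apply. Since $R'=S\otimes_kB=S\oplus\varepsilon S$, the ring $R'$ still has dimension 3 and its local ring at $(x,y,z,\varepsilon)$ is a hypersurface. Perturb the generators to
$$q_{ij}=x_ix_j-\varepsilon C_{ij}$$
with $C$ a symmetric matrix of linear forms. An element of the kernel of $\operatorname{Sym}_2(I')\to R'$, reduced modulo $\varepsilon$, lands in $\delta_0=\langle P_1,\dots,P_6\rangle$. So, if the syzygies of $\mathfrak n^2$ lift, there are two layers of suspects: combinations of the $P_\nu$, and combinations of the $\varepsilon P_\nu$. They must be eliminated for different reasons.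

The first layer disappears if the six values $P_\nu(q)\in\varepsilon S$ are linearly independent over $k$. This restricts $C$, and two simple choices fail. If only $q_{11}=x^2-\varepsilon y$ is perturbed, then $P_3(q)=y^2z^2-(yz)^2=0$. If $C=\operatorname{diag}(x,y,z)$, then
$$P_4(q)=xy\cdot xz-(x^2-\varepsilon x)yz=\varepsilon xyz,\qquad P_5(q)=xy\cdot yz-(y^2-\varepsilon y)xz=\varepsilon xyz,$$
so $P_4-P_5$ vanishes at $q$. In both cases the $q_{ij}$ are minimal generators locally at $(x,y,z,\varepsilon)$, since their images modulo $\varepsilon$ are independent in $\mathfrak n^2/\mathfrak n^3$, so Lemma 1 shows that the ideal is not syzygetic. The cyclic choice $C=\operatorname{diag}(y,z,x)$, which is (1), separates the values.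

The second layer always has value $\varepsilon P_\nu(q)=\varepsilon P_\nu(x_ix_j)=0$, whatever $C$ is. So these elements must already vanish in $\operatorname{Sym}_2(I')$: six new linear consequences of the syzygies are needed. They come from one matrix identity. The matrix $E[x]E$ is alternating because $[x]$ is. The perturbation of the syzygy matrix $\rho=[x]E$ adds to $E\rho$ a term $\varepsilon\cdot(\text{matrix of quadrics})$ that is not alternating. Symmetrizing kills $E[x]E$ and leaves $\varepsilon$ times six quadrics, and for our $C$ these are, up to sign, exactly the six $P_\nu$.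

## 6. Proof of Theorem A

Keep $S,\mathfrak n,B$ and $R'=S\otimes_kB=S\oplus\varepsilon S$. Let $I'=(q_{ij})R'$, $v=(x,y,z)^T$, $C=\operatorname{diag}(y,z,x)$, and let
$$M=(q_{ij})=vv^T-\varepsilon C$$
be the symmetric matrix of generators. The $e_{ij}$, $i\le j$, are the basis of a free module of rank 6 mapping onto $I'$ by $e_{ij}\mapsto q_{ij}$. For a form $\Theta$ in the $e_{ij}$, write $\Theta(M)$ or $\Theta(vv^T)$ for its value at $e_{ij}=q_{ij}$ or $e_{ij}=x_ix_j$. Put
$$D_e=\begin{pmatrix}0&-e_{33}&e_{12}\\ e_{23}&0&-e_{11}\\ -e_{22}&e_{13}&0\end{pmatrix},\qquad \tilde\rho=\rho+\varepsilon D_e=[x]E+\varepsilon D_e.$$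
Multiplying the columns of $[x]$ by $y,z,x$ gives
$$[x]C=\begin{pmatrix}0&-z^2&xy\\ yz&0&-x^2\\ -y^2&xz&0\end{pmatrix},$$
so $D_e$ is $[x]C$ with each $x_ax_b$ replaced by $e_{ab}$. We use throughout that $\varepsilon x_ax_b=\varepsilon q_{ab}$, because $\varepsilon^2=0$.

**Step A1: lifting the syzygies.** The purpose is to show that the entries of $\tilde\rho$ are syzygies of the $q_{ij}$. Since $[x]v=0$, we have $[x]M=-\varepsilon[x]C$. Replacing $\varepsilon x_ax_b$ by $\varepsilon q_{ab}$ gives $\varepsilon[x]C=\varepsilon D_e(M)$. Hence $\tilde\rho(M)=[x]M+\varepsilon D_e(M)=0$.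

**Step A2: $A'=R'/I'$ is $B$-free with basis $1,x,y,z$.** This controls length, projective dimension and socle. First we show
$$(0:_{A'}\varepsilon)=\varepsilon A'. \tag{4}$$
An element of $R'$ is $a+\varepsilon b$ with $a,b\in S$, and $\varepsilon(a+\varepsilon b)=\varepsilon a$. So suppose $\varepsilon a\in I'$, say
$$\varepsilon a=\sum_{i\le j}(s_{ij}+\varepsilon t_{ij})q_{ij},\qquad s_{ij},t_{ij}\in S.$$
Modulo $\varepsilon$ this says $\sum s_{ij}x_ix_j=0$, so by Lemma 3(a) $\sum s_{ij}e_{ij}$ is an $S$-combination of entries of $\rho$. By Step A1, $\rho(M)=-\varepsilon D_e(M)$ has entries in $\varepsilon\mathfrak n^2$, so $\sum s_{ij}q_{ij}\in\varepsilon\mathfrak n^2$. Also $\varepsilon t_{ij}q_{ij}=\varepsilon t_{ij}x_ix_j\in\varepsilon\mathfrak n^2$. Hence $\varepsilon a\in\varepsilon\mathfrak n^2$, and $a\in\mathfrak n^2$ because $R'=S\oplus\varepsilon S$. As $x_ix_j=q_{ij}+\varepsilon C_{ij}$, we get $a\in I'+\varepsilon R'$. This proves (4).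

The quotient $A'/\varepsilon A'=S/\mathfrak n^2$ has $k$-basis $b_0,\dots,b_3=1,x,y,z$. So $A'=\langle b_0,\dots,b_3\rangle_k+\varepsilon A'$. Substituting this equation into itself and using $\varepsilon^2=0$, we see that the $b_i$ generate $A'$ over $B$. If $\sum(\alpha_i+\varepsilon\beta_i)b_i=0$ in $A'$ with $\alpha_i,\beta_i\in k$, reduction modulo $\varepsilon$ gives all $\alpha_i=0$. Then $\varepsilon\sum\beta_ib_i=0$, so $\sum\beta_ib_i\in\varepsilon A'$ by (4), and all $\beta_i=0$. Thus the $b_i$ form a $B$-basis.

In particular $\dim_kA'=8$. The elements $x,y,z,\varepsilon$ are nilpotent in $A'$ (for instance $x^4=(\varepsilon y)^2=0$), so $A'$ is local Artinian. The ring $R$ is obtained from $R'$ by localizing at $(x,y,z,\varepsilon)$ and completing, which does not change $A'$. So $A:=R/I=A'$, of length 8.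

**Step A3: height, perfection, type, conormal module.** This settles everything except the syzygetic property. The ring $R$ is a hypersurface of dimension 3, hence Gorenstein. As $A$ is Artinian, $I$ is primary to the maximal ideal and $\operatorname{grade}I=\operatorname{ht}I=3$.

Let $F$ be a minimal free $R$-resolution of $A$. Since $R$ is $B$-flat, $F$ is a resolution of $A$ by flat $B$-modules, and $F/\varepsilon F=F\otimes_Bk$ has homology $\operatorname{Tor}_i^B(A,k)$. This vanishes for $i>0$ because $A$ is $B$-free. So $F/\varepsilon F$ is the minimal resolution of $k[[x,y,z]]/(x,y,z)^2$ over $k[[x,y,z]]$, which has length 3 by Auslander–Buchsbaum. Hence $F$ has length 3, $\operatorname{pd}_RA=3$, and $I$ is perfect.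

For the socle, write $u\in A$ as $u=\alpha+l+\varepsilon(\beta+l')$ with $\alpha,\beta\in k$ and $l,l'$ linear forms in $x,y,z$. If $u$ is in the socle, then $0=\varepsilon u=\varepsilon\alpha+\varepsilon l$ gives $\alpha=0$ and $l=0$. Since $\varepsilon x_ix_j=\varepsilon q_{ij}=0$ in $A$, we get $xu=\varepsilon\beta x$, so $\beta=0$. Conversely every $\varepsilon l'$ is killed by $x,y,z,\varepsilon$. So $\operatorname{soc}A=\langle\varepsilon x,\varepsilon y,\varepsilon z\rangle$, the type is 3, and $A$ is not Gorenstein. Finally $I/I^2\ne0$ has finite length, hence is CM.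

**Step A4: the first layer of suspects.** The purpose is to show that $P_1(M),\dots,P_6(M)$ are linearly independent over $k$. With $\varepsilon^2=0$,
$$\begin{aligned}P_1(M)&=(x^2-\varepsilon y)(y^2-\varepsilon z)-x^2y^2=-\varepsilon(x^2z+y^3),\\ P_2(M)&=(x^2-\varepsilon y)(z^2-\varepsilon x)-x^2z^2=-\varepsilon(x^3+yz^2),\\ P_3(M)&=(y^2-\varepsilon z)(z^2-\varepsilon x)-y^2z^2=-\varepsilon(xy^2+z^3),\\ P_4(M)&=xy\cdot xz-(x^2-\varepsilon y)yz=\varepsilon y^2z,\\ P_5(M)&=xy\cdot yz-(y^2-\varepsilon z)xz=\varepsilon xz^2,\\ P_6(M)&=xz\cdot yz-(z^2-\varepsilon x)xy=\varepsilon x^2y.\end{aligned}$$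
The nine cubic monomials that occur are distinct (all except $xyz$), so the six cubics have pairwise disjoint supports and are linearly independent.

**Step A5: the second layer of suspects.** The purpose is to show $\varepsilon P_\nu=0$ in $\operatorname{Sym}_2(I')$ for all $\nu$. As $[x]$ is alternating and $E$ is symmetric, $E\rho=E[x]E$ is alternating: it is skew-symmetric with zero diagonal. By Step A1 the entries of $\tilde\rho$ are syzygies, so all entries of
$$E\tilde\rho=E[x]E+\varepsilon ED_e$$
vanish in $\operatorname{Sym}_2(I')$. The columns of $D_e$ are $(0,e_{23},-e_{22})^T$, $(-e_{33},0,e_{13})^T$, $(e_{12},-e_{11},0)^T$, and multiplying out,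
$$ED_e=\begin{pmatrix} e_{12}e_{23}-e_{13}e_{22}& e_{13}^2-e_{11}e_{33}&0\\ 0& e_{13}e_{23}-e_{12}e_{33}& e_{12}^2-e_{11}e_{22}\\ e_{23}^2-e_{22}e_{33}&0& e_{12}e_{13}-e_{11}e_{23}\end{pmatrix}=\begin{pmatrix}P_5&-P_2&0\\0&P_6&-P_1\\-P_3&0&P_4\end{pmatrix}.$$
The diagonal entries of $E\tilde\rho$ give $\varepsilon P_5=\varepsilon P_6=\varepsilon P_4=0$. Adding the $(i,j)$ and $(j,i)$ entries cancels $E[x]E$ and gives $\varepsilon P_2=0$ from positions $(1,2),(2,1)$, then $\varepsilon P_3=0$ from $(1,3),(3,1)$, and $\varepsilon P_1=0$ from $(2,3),(3,2)$.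

**Step A6: $\operatorname{Sym}_2(I')\to R'$ is injective.** We assemble the two layers. Let $\theta$ be in the kernel, represented by $\Theta_0+\varepsilon\Theta_1$ with $\Theta_i$ quadratic forms in the $e_{ij}$ over $S$. Modulo $\varepsilon$ we get $\Theta_0(vv^T)=0$, so the class of $\Theta_0$ in $\operatorname{Sym}_2(\mathfrak n^2)$ lies in $\delta_0$. By Lemma 3,
$$\Theta_0=\sum_\nu a_\nu P_\nu+\sum s\,e_{ab}\,\rho_{cd},\qquad a_\nu\in k,\ \text{coefficients }s\in S.$$
In $\operatorname{Sym}_2(I')$ we have $e_{ab}\tilde\rho_{cd}=0$, i.e. $e_{ab}\rho_{cd}=-\varepsilon e_{ab}(D_e)_{cd}$. Hence $\theta=\sum a_\nu P_\nu+\varepsilon\eta$ in $\operatorname{Sym}_2(I')$, with $\eta$ a quadratic form in the $e_{ij}$ over $S$. Mapping to $R'=S\oplus\varepsilon S$,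
$$\sum_\nu a_\nu P_\nu(M)+\varepsilon\,\eta(vv^T)=0.$$
The first sum is $\varepsilon$ times a cubic form, while $\eta(vv^T)\in\mathfrak n^4$. So both terms vanish. By Step A4 all $a_\nu=0$, so $\theta=\varepsilon\eta$ with $\eta(vv^T)=0$. Apply Lemma 3 to $\eta$:
$$\eta=\sum_\nu b_\nu P_\nu+\sum s'\,e_{ab}\,\rho_{cd},\qquad b_\nu\in k,\ s'\in S.$$
Now $\varepsilon e_{ab}\rho_{cd}=\varepsilon e_{ab}\tilde\rho_{cd}=0$, because $\varepsilon^2=0$, and $\varepsilon P_\nu=0$ by Step A5. So $\theta=0$.

**Step A7: passage to $R$.** The map $R'\to R$ is flat (localization followed by completion), so $I=I'\otimes_{R'}R$ and $\operatorname{Sym}_2(I)=\operatorname{Sym}_2(I')\otimes_{R'}R\to R$ is injective. Thus $I$ is syzygetic, and Theorem A is proved. $\blacksquare$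

## 7. Moving the equation of the hypersurface: proof of Theorem B

The plan is to place $R$ and $R_g$ in one family over power series variables $t_1,\dots,t_s$. We climb from $R$ to the total space with Lemma 4(a), and descend to $R_g$ with Lemma 4(b).

**Step B1: the family.** Let $A=Q/J$, which is the ring $R/I$ of Theorem A. Write $g=\sum_{i=1}^sm_i\gamma_i$ with $m_i\in\mathfrak m_Q$ and $\gamma_i\in J$, and put
$$\tilde R=Q[[t_1,\dots,t_s]]\big/\bigl(\varepsilon^2+\textstyle\sum t_i\gamma_i\bigr),\qquad \tilde I=J\tilde R.$$
The equation is nonzero, since it is $\varepsilon^2$ at $t=0$. So $\tilde R$ is a hypersurface of dimension $3+s$, hence CM. Since $\varepsilon^2+\sum t_i\gamma_i$ lies in $JQ[[t]]$, we have $\tilde R/\tilde I=A[[t_1,\dots,t_s]]$.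

**Step B2: climbing from $t=0$.** We show that $\tilde I$ is syzygetic and that $\tilde R/\tilde I^2$ is CM. The $t_i$ form a regular sequence on $A[[t]]$. They also form one on the CM ring $\tilde R$, because $\tilde R/(t)=Q/(\varepsilon^2)=R$ has dimension 3. Modulo $(t)$ the pair $(\tilde R,\tilde I)$ becomes $(R,I)$ of Theorem A. Let $\tilde R_j=\tilde R/(t_1,\dots,t_j)$ and $\tilde I_j=J\tilde R_j$. For $j=s$ the ideal is syzygetic by Theorem A. If $\tilde I_{j+1}$ is syzygetic, Lemma 4(a), applied to $\tilde R_j$ and $t=t_{j+1}$, shows that $\tilde I_j$ is syzygetic and that $t_{j+1}$ is regular on $\tilde R_j/\tilde I_j^2=\tilde R/(\tilde I^2+(t_1,\dots,t_j))$. Going down to $j=0$, we find that $\operatorname{Sym}_2(\tilde I)\to\tilde R$ is injective and that $t_1,\dots,t_s$ is a regular sequence on $\tilde R/\tilde I^2$. Since $\dim\tilde R/\tilde I^2=\dim A[[t]]=s$, the module $\tilde R/\tilde I^2$ is CM of dimension $s$. By the projective dimension fact of Section 2, used $s$ times, $\operatorname{pd}_{\tilde R}\tilde R/\tilde I=\operatorname{pd}_RA=3$.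

**Step B3: descending to $t=m$.** Put $y_i=t_i-m_i$, which lies in the maximal ideal of $\tilde R$. We check that $y_1,\dots,y_s$ is regular on $\tilde R$, $\tilde R/\tilde I$ and $\tilde R/\tilde I^2$. As $A[[t]]/(y)=A$ is Artinian, $y$ is a system of parameters on the CM modules $\tilde R/\tilde I$ and $\tilde R/\tilde I^2$, which have the same support. So it is regular on both. Next, $\tilde R/(y)=Q/(\varepsilon^2+g)=R_g$. Here $\varepsilon^2+g\ne0$: since $J\subset\mathfrak m_Q^2$, we have $g\in\mathfrak m_Q^3$, and the quadratic part of $\varepsilon^2+g$ is $\varepsilon^2$. So $\dim R_g=3$, the $y_i$ are part of a system of parameters of the CM ring $\tilde R$, and they form an $\tilde R$-regular sequence. Applying Lemma 4(b) once for each $y_i$, we conclude that $\operatorname{Sym}_2(I_g)\to R_g$ is injective.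

**Step B4: the remaining properties.** The ring $R_g$ is a hypersurface of dimension 3, hence Gorenstein. Since $\varepsilon^2+g\in J$, we have $R_g/I_g=Q/J=A$, which is Artinian of type 3. So $\operatorname{grade}I_g=\operatorname{ht}I_g=3$. Dividing by the sequence $y$, the same projective dimension fact gives $\operatorname{pd}_{R_g}A=3$, so $I_g$ is perfect. The module $I_g/I_g^2$ is nonzero of finite length, hence CM. Finally $J=(q_{ij},\varepsilon^2+g)+\mathfrak m_QJ$, so $J=(q_{ij},\varepsilon^2+g)$ by Nakayama, and $I_g=(q_{ij})R_g$.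

**Step B5: the normal domain $\varepsilon^2+xyz$.** Here $g=xyz=z\,q_{12}\in\mathfrak m_QJ$. Put $f=\varepsilon^2+xyz$ and let $\mathfrak p\ni f$ be a prime of $Q$ at which $Q/f$ is not regular. Then $f\in\mathfrak p^2Q_{\mathfrak p}$, so the partial derivatives of $f$ lie in $\mathfrak p$. Thus $yz,xz,xy\in\mathfrak p$, and then $\varepsilon^2=f-xyz\in\mathfrak p$ gives $\varepsilon\in\mathfrak p$. The ideal $(\varepsilon,xy,xz,yz)$ has height 3 in $Q$, so $\dim Q/\mathfrak p\le1$. Hence the singular locus of the 3-dimensional CM ring $R_g$ has codimension at least 2. By Serre's criterion ($R_1$ from this, $S_2$ from CM) $R_g$ is normal, and a normal local ring is a domain.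

**Step B6: the isolated singularity.** Let $\operatorname{char}k\ne2,3$ and
$$g=x\,q_{11}+y\,q_{22}+z\,q_{33}=x^3+y^3+z^3-\varepsilon(xy+yz+zx)\in\mathfrak m_QJ.$$
As in Step B5, a prime of $Q$ at which $R_g$ is singular contains the partial derivatives of $\varepsilon^2+g$:
$$2\varepsilon-(xy+yz+zx),\quad 3x^2-\varepsilon(y+z),\quad 3y^2-\varepsilon(x+z),\quad 3z^2-\varepsilon(x+y).$$
Eliminate $\varepsilon=\tfrac12(xy+yz+zx)$. In $k[[x,y,z]]$, with maximal ideal $\mathfrak N$, the last three generate, after division by 3, an ideal $\mathfrak a=(x^2-h_1,y^2-h_2,z^2-h_3)$ with $h_i\in\mathfrak N^3$. Every quartic monomial in three variables is divisible by a square of a variable, so $\mathfrak N^4\subset(x^2,y^2,z^2)\mathfrak N^2\subset\mathfrak a+\mathfrak N^5$, and $\mathfrak N^4\subset\mathfrak a$ by Nakayama. So the partial derivatives generate an $\mathfrak m_Q$-primary ideal, and $\mathfrak m_Q$ is the only singular prime. It is singular because $\varepsilon^2+g\in\mathfrak m_Q^2$. The singularity is isolated, and $R_g$ is a normal domain by Serre's criterion as before.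

**Step B7: higher dimension.** Let $R_g\to R^+=R_g[[w_1,\dots,w_r]]$. This is flat, and $R^+$ is a hypersurface of dimension $3+r$. By flatness $I_gR^+$ is syzygetic and $\operatorname{pd}_{R^+}R^+/I_gR^+=3$. The quotient $A[[w]]$ has dimension $r$, so $I_gR^+$ has height and grade 3 and is perfect. The sequence $w$ is regular on $I_gR^+/(I_gR^+)^2=(I_g/I_g^2)\otimes_{R_g}R^+$ with quotient $I_g/I_g^2$ of finite length, so this module is CM. The type of $A[[w]]$ equals that of $A[[w]]/(w)=A$, which is 3. $\blacksquare$

## 8. Four generators or type two: proof of Theorem C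

**Step C1: reduction to $\dim R=3$.** We divide by regular elements until $R/I$ is Artinian. Let $A=R/I$, a CM ring of dimension $\dim R-3$. The module $I/I^2$ has the same support as $A$: if $\mathfrak p\supseteq I$ and $(I/I^2)_{\mathfrak p}=0$, then $I_{\mathfrak p}=0$ by Nakayama, which is impossible since $I$ contains a nonzerodivisor. So $I/I^2$ is CM of dimension $\dim A$.

If $\dim A>0$, prime avoidance gives $x\in\mathfrak m$ regular on $R$, $A$ and $I/I^2$. It is then regular on $R/I^2$, and by Lemma 4(b) the ideal $\bar I=I(R/x)$ is syzygetic. The ring $R/x$ is Gorenstein, $\operatorname{pd}_{R/x}A/xA=\operatorname{pd}_RA=3$, and $\dim R/x-\dim A/xA=3$, so $\bar I$ is perfect of height 3. Since $\bar I\cong I/xI$, its conormal module is $(I/I^2)/x(I/I^2)$, which is CM, and $\mu(\bar I)=\mu(I)$. The type of $A/xA$ equals that of $A$, and $A/xA$ is Gorenstein if and only if $A$ is. Repeating, we may assume that $\dim R=3$ and that $I$ is $\mathfrak m$-primary.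

**Step C2: the case $\mu(I)\le4$.** By Krull's height theorem $\mu(I)\ge3$. If $\mu(I)=3$, then $I$ is generated by a regular sequence and $A$ is Gorenstein. If $\mu(I)=4$, recall that for an ideal of grade $g$ with $n$ generators the top nonvanishing Koszul homology is $H_{n-g}(I)\cong\operatorname{Ext}^g_R(A,R)$. So $H_1(I)\cong\operatorname{Ext}^3_R(A,R)=\omega_A$. As $\delta(I)=0$, sequence (2) embeds $\omega_A$ in $A^4$. Since $\omega_A$ is an injective $A$-module, it is a direct summand of $A^4$, hence projective, hence free. It has the same length as $A$, so $\omega_A\cong A$ and $A$ is Gorenstein.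

Type 1 is the claim itself. So from now on suppose the type is 2, and let us derive a contradiction.

**Step C3: notation for type 2.** Let $0\to F_3\to F_2\to F_1\to R$ be the minimal free resolution of $A$, with differentials $d$, and let $n=\operatorname{rank}F_1=\mu(I)$. Then $\operatorname{rank}F_3=2$. The alternating sum of the ranks is zero (localize at a minimal prime), so $\operatorname{rank}F_2=n+1$. Moreover $n\ge4$, since $n=3$ would give type 1. Put $\psi=d_2^*$ and
$$\phi=d_3^*:F_2^*\to F_3^*=Re_1\oplus Re_2,\qquad Z=\operatorname{im}\phi,\qquad \omega=F_3^*/Z=\operatorname{Ext}^3_R(A,R)=\omega_A.$$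
We have $\operatorname{ann}\omega=I$ because $\omega_A$ is faithful over $A$. Since $\operatorname{Ext}^2_R(A,R)=0$, the sequence
$$F_1^*\xrightarrow{\ \psi\ }F_2^*\xrightarrow{\ \phi\ }F_3^* \tag{5}$$
is exact.

The goal of Steps C4–C6 is that $I$ is generated by the $2\times2$ minors of $\phi$. The tool is a complex approximating a resolution of $\operatorname{Sym}_2(I)$.

**Step C4: the second symmetric power of the resolution of $I$.** We build a complex $C$ with $H_0(C)=\operatorname{Sym}_2(I)$ and show that its higher homology has finite length. Consider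
$$C:\ 0\to D_2F_3\to F_2\otimes F_3\to\textstyle\bigwedge^2F_2\oplus(F_1\otimes F_3)\to F_1\otimes F_2\to S_2F_1,$$
in degrees $4,3,2,1,0$. Here $D_2$ is the second divided power, with generators $a^{(2)}$ and $aa'$, and the maps are
$$a^{(2)}\mapsto da\otimes a,\quad b\otimes a\mapsto(b\wedge da,\,-db\otimes a),\quad b\wedge b'\mapsto db\otimes b'-db'\otimes b,\quad c\otimes a\mapsto c\otimes da,\quad c\otimes b\mapsto c\cdot db,$$
where the first also gives $aa'\mapsto da\otimes a'+da'\otimes a$. It is a complex: $da\otimes a\mapsto(da\wedge da,0)=0$. Next, $b\otimes a\mapsto db\otimes da-d(da)\otimes b-db\otimes da=0$. Finally, $b\wedge b'\mapsto db\cdot db'-db'\cdot db=0$ and $c\otimes a\mapsto c\cdot d(da)=0$. Its $H_0$ is $S_2F_1/(F_1\cdot dF_2)=\operatorname{Sym}_2(I)$.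

Let $\mathfrak p\neq\mathfrak m$. Since $A_{\mathfrak p}=0$, the sequence $0\to F_3\to F_2\to F_1\to R\to0$ is split exact at $\mathfrak p$. So, after localization, $F_1=L\oplus F'$, $F_2=F'\oplus F''$, $F_3=F''$ with free modules $L\cong R_{\mathfrak p}$, $F'$, $F''$. The differential maps $F'\subset F_2$ identically to $F'\subset F_1$, kills $F''\subset F_2$, and maps $F_3=F''$ identically to $F''\subset F_2$. Then $C_{\mathfrak p}$ is the direct sum of the following six complexes, as one reads off the formulas:

* $S_2L$ in degree 0;
* $L\otimes F'\to L\otimes F'$ in degrees 1, 0, the identity;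
* $L\otimes F''\to L\otimes F''$ in degrees 2, 1, the identity;
* $0\to\bigwedge^2F'\to F'\otimes F'\to S_2F'\to0$ in degrees 2, 1, 0, with $b\wedge b'\mapsto b\otimes b'-b'\otimes b$;
* $0\to D_2F''\to F''\otimes F''\to\bigwedge^2F''\to0$ in degrees 4, 3, 2, with $a^{(2)}\mapsto a\otimes a$;
* $X\to X\oplus X\to X$ in degrees 3, 2, 1, with $X=F'\otimes F''$, the maps being $u\mapsto(u,-u)$ and $(u,w)\mapsto u+w$.

All but the first are exact (for the fourth and fifth, compare bases). So $H_i(C)_{\mathfrak p}=0$ for $i\ge1$ and $\mathfrak p\ne\mathfrak m$, and $H_i(C)$ has finite length for $i\ge1$.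

**Step C5: $H^3(C^*)=0$.** We use $\delta(I)=0$ here. Let $0\to R\to J^0\to\dots\to J^3\to0$ be an injective resolution; it has length 3 because $R$ is Gorenstein of dimension 3. The double complex $\operatorname{Hom}_R(C_q,J^p)$ has total cohomology $H^*(C^*)$, because the $C_q$ are free. Taking homology in the other order gives
$$E_2^{p,q}=\operatorname{Ext}_R^p(H_q(C),R)\ \Rightarrow\ H^{p+q}(C^*),\qquad d_r:E_r^{p,q}\to E_r^{p+r,q-r+1}.$$
All terms with $p>3$ vanish. For $q\ge1$ the module $H_q(C)$ has finite length, so only $p=3$ contributes, as $\operatorname{depth}R=3$. Hence in total degree 3 only $(p,q)=(3,0)$ occurs. A differential into it would come from $(3-r,r-1)$ with $r\ge2$, where $q\ge1$ and $p<3$, so it is zero. A differential out of it lands in $p>3$. So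
$$H^3(C^*)\cong\operatorname{Ext}^3_R(\operatorname{Sym}_2(I),R).$$
By local duality over the Gorenstein ring $R$, the Matlis dual of the right side is $H^0_{\mathfrak m}(\operatorname{Sym}_2(I))$. As $\delta(I)=0$, $\operatorname{Sym}_2(I)\cong I^2\subset R$ has positive depth, so this is zero. A module with zero Matlis dual is zero, so $H^3(C^*)=0$.

**Step C6: $I=I_2(\phi)$.** We compute $H^3(C^*)$ explicitly. The relevant part of $C^*$ is
$$\textstyle\bigwedge^2F_2^*\oplus(F_1^*\otimes F_3^*)\to F_2^*\otimes F_3^*\to S_2F_3^*,$$
using $(D_2F_3)^*=S_2(F_3^*)$. Dualizing the formulas of Step C4,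
$$\alpha\otimes\beta\mapsto\phi(\alpha)\beta,\qquad \alpha\wedge\alpha'\mapsto\alpha\otimes\phi(\alpha')-\alpha'\otimes\phi(\alpha),\qquad \gamma\otimes\beta\mapsto-\psi(\gamma)\otimes\beta.$$
By (5), $F_2^*/\operatorname{im}\psi\cong Z$ via $\phi$. Dividing by $\operatorname{im}\psi\otimes F_3^*$, we obtain
$$0=H^3(C^*)=\frac{\ker(Z\otimes F_3^*\to S_2F_3^*)}{\langle z\otimes z'-z'\otimes z:\ z,z'\in Z\rangle}.$$
An element $z_1\otimes e_1+z_2\otimes e_2$ of $Z\otimes F_3^*$ is in the kernel if and only if $z_1e_1+z_2e_2=0$ in $S_2F_3^*$. Comparing coefficients of $e_1^2,e_1e_2,e_2^2$, this means $z_1=be_2$, $z_2=-be_1$ for some $b\in R$. The condition $be_1,be_2\in Z$ says $b\in\operatorname{ann}\omega=I$. So the numerator is isomorphic to $I$ via $b$. For $z=pe_1+qe_2$ and $z'=p'e_1+q'e_2$ in $Z$,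
$$z\otimes z'-z'\otimes z=(p'z-pz')\otimes e_1+(q'z-qz')\otimes e_2,\qquad p'z-pz'=(p'q-pq')e_2,\quad q'z-qz'=-(p'q-pq')e_1,$$
which corresponds to $b=p'q-pq'$. These $b$ are alternating and bilinear in $z,z'$, so they generate the ideal $I_2(\phi)$ of $2\times2$ minors of $\phi$. Hence $I/I_2(\phi)=0$, that is, $I=I_2(\phi)$.

**Step C7: Plücker relations become linear algebra.** We translate syzygeticity into a statement about 2-planes. Let $\kappa=R/\mathfrak m$, $U=F_2^*\otimes\kappa$ of dimension $n+1$, and $W=I/\mathfrak mI$ of dimension $n$. Let $p_{ij}$ be the $2\times2$ minors of $\phi$ with respect to a basis of $F_2^*$, inducing the basis $u_i$ of $U$. By Step C6 the map $\bigwedge^2U\to W$, $u_i\wedge u_j\mapsto\bar p_{ij}$, is surjective. Dually we get an inclusion $W^*\hookrightarrow\bigwedge^2U^*$, which sends $a$ to $\sum_{i<j}a_{ij}u_i^*\wedge u_j^*$ with $a_{ij}=a(\bar p_{ij})$.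

In $R$ the Plücker relations $p_{ij}p_{kl}-p_{ik}p_{jl}+p_{il}p_{jk}=0$ hold. Since $\operatorname{Sym}_2(I)\to R$ is injective, they hold in $\operatorname{Sym}_2(I)$, hence in $\operatorname{Sym}_2(I)\otimes\kappa=\operatorname{Sym}_2(W)$. Evaluating at $a\in W^*$,
$$a_{ij}a_{kl}-a_{ik}a_{jl}+a_{il}a_{jk}=0\qquad\text{for all }i,j,k,l. \tag{6}$$
Every nonzero $a\in W^*$ is therefore decomposable. Indeed, if say $a_{12}\ne0$, then
$$a=a_{12}^{-1}\Bigl(\sum_ka_{1k}u_k^*\Bigr)\wedge\Bigl(\sum_la_{2l}u_l^*\Bigr).$$
The coefficient at $u_k^*\wedge u_l^*$ on the right is $a_{12}^{-1}(a_{1k}a_{2l}-a_{1l}a_{2k})$. This is $a_{kl}$ by (6) when $k,l\ge3$, and by direct substitution ($a_{11}=a_{22}=0$, $a_{21}=-a_{12}$) when $k$ or $l$ is 1 or 2. Write $P_a\subset U^*$ for the 2-plane spanned by the two factors. It determines $a$ up to a scalar. (These planes have nothing to do with the $P_\nu$ of Section 3.)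

The left side of (6) is a quadratic form in $a$ that vanishes at $a$, $b$ and $a+b$ for $a,b\in W^*$. So its polar form vanishes:
$$a_{ij}b_{kl}+b_{ij}a_{kl}-a_{ik}b_{jl}-b_{ik}a_{jl}+a_{il}b_{jk}+b_{il}a_{jk}=0.$$
This is the coefficient of $u_i^*\wedge u_j^*\wedge u_k^*\wedge u_l^*$ in $a\wedge b$. Hence $a\wedge b=0$, in any characteristic. For nonzero $a,b$ this says that four spanning vectors of $P_a$ and $P_b$ are dependent, i.e. $P_a\cap P_b\ne0$.

**Step C8: all planes $P_a$ contain a common line.** Suppose not. Since $\dim W^*=n\ge4$, there are $a,b$ with $P_a\ne P_b$. Put $\ell=P_a\cap P_b$, a line, and $H=P_a+P_b$, of dimension 3. By assumption there is $c$ with $\ell\not\subset P_c$. Then $P_c$ differs from $P_a$ and $P_b$ and meets each in a line. These two lines are different, because a common one would lie in $P_a\cap P_b=\ell$. So $P_c$ is their sum, and $P_c\subset H$. If some $P_d\not\subset H$, then $P_d\cap H$ has dimension at most 1, while $P_d$ meets $P_a,P_b,P_c\subset H$ nontrivially. So $P_d\cap H$ is a line contained in $P_a\cap P_b\cap P_c$. It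 equals $\ell$, and $\ell\subset P_c$, a contradiction. So every $P_d\subset H$, whence $W^*\subset\bigwedge^2H$ and $n\le3$. This contradicts $n\ge4$.

**Step C9: the height drops.** Let $u_0\ne0$ span a line common to all $P_a$. Then $W^*\subset u_0\wedge U^*$. Choose the basis $u_1,\dots,u_{n+1}$ of $U$ so that its dual basis begins with $u_1^*=u_0$, and lift it to a basis of $F_2^*$. For $i,j\ge2$ no $a\in W^*$ has a component at $u_i^*\wedge u_j^*$, i.e. $a(\bar p_{ij})=0$ for all $a\in W^*$. So $\bar p_{ij}=0$ in $W$ and $p_{ij}\in\mathfrak mI$. By Nakayama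
$$I=(p_{12},p_{13},\dots,p_{1,n+1}).$$
Let $(p,q)^T$ be the first column of $\phi$. Its entries lie in $\mathfrak m$ by minimality of the resolution, and each $p_{1j}$ is a combination of $p$ and $q$. So $I\subset(p,q)\subsetneq R$. A minimal prime of $(p,q)$ has height at most 2 and contains $I$, so $\operatorname{ht}I\le2$, contradicting $\operatorname{ht}I=3$. Hence type 2 does not occur. The type is 1, and $R/I$ is Gorenstein. $\blacksquare$

By Theorem A, the bound on the type in Theorem C cannot be raised to 3. In the argument above, type 2 entered in Step C6, where the kernel of $Z\otimes F_3^*\to S_2F_3^*$ was computed for $F_3^*$ of rank 2, and in Step C7, which used the Plücker relations for the minors of a matrix with two rows.
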